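# Pairs of LK degrees without a least upper bound

## Two upper bounds with nothing in between

Let $K$ be prefix-free Kolmogorov complexity and $K^X$ its version relative to an oracle $X\subseteq\mathbb N$. Write $X\le_{LK}Y$ if there is a constant $c$ with $K^Y(\sigma)\le K^X(\sigma)+c$ for all finite binary strings $\sigma$. This is a preorder. Its equivalence classes, under $X\equiv_{LK}Y$ iff $X\le_{LK}Y$ and $Y\le_{LK}X$, are the LK degrees, partially ordered by $\le_{LK}$. We ask whether every pair of LK degrees has a least upper bound. The answer is no.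

**Theorem 1.** For every set $A$ there are $W_1,W_2\ge_T A$ with $W_1\oplus W_2\le_T A'$, and sets $X_\alpha\ge_T A$ ($\alpha\in 2^\omega$) with $X_\alpha\le_T A'\oplus\alpha$ uniformly in $\alpha$, such that

* $X_\alpha\le_{LK}W_1$ and $X_\alpha\le_{LK}W_2$ for all $\alpha$;
* for $\alpha\ne\beta$ there is no $Z$ with $X_\alpha,X_\beta\le_{LK}Z\le_{LK}W_1,W_2$.

**Corollary 2.** There are $X,Y,W_1,W_2\le_T\emptyset'$ with $X,Y\le_{LK}W_1$ and $X,Y\le_{LK}W_2$ such that no set $Z$ satisfies $X,Y\le_{LK}Z\le_{LK}W_1,W_2$. Hence $X,Y$ have no least upper bound in the LK degrees.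

To get Corollary 2, take $A=\emptyset$ in Theorem 1 and let $X=X_\alpha$, $Y=X_\beta$ for two different computable sequences, say $\alpha=000\dots$ and $\beta=111\dots$. A least upper bound $Z$ of $X,Y$ would be above $X$ and $Y$, and it would be below $W_1$ and below $W_2$, because these are upper bounds. There is no such $Z$.

So the picture is a square with two points at the bottom, two at the top, all four order relations from bottom to top, and no point at all in the middle. The quantifier over $Z$ is over all sets, so $Z$ is not assumed to be definable or computable from anything. Theorem 1 puts a whole continuum of points $X_\alpha$ at the bottom, under the same $W_1,W_2$, and every two of them form such a square.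

**Corollary 3.** With $A$, $X_\alpha$, $W_1,W_2$ as in Theorem 1:

1. The $X_\alpha$ are pairwise LK-incomparable.
2. No subset of $\{X_\alpha\}$ with at least two elements has a least upper bound.
3. $W_1,W_2$ have no greatest lower bound.
4. Above every LK degree, the LK degrees are neither an upper nor a lower semilattice.
5. The LK degrees of $\Delta^0_2$ sets, as a partial order by themselves, are neither an upper nor a lower semilattice.

*Proof from Theorem 1.* (1) If $X_\alpha\le_{LK}X_\beta$ with $\alpha\ne\beta$, then $Z=X_\beta$ lies in the forbidden middle. (2) A least upper bound of a set containing $X_\alpha,X_\beta$ with $\alpha\neq\beta$ lies above these two, and below $W_1,W_2$, which are upper bounds of all the $X_\gamma$. (3) All $X_\alpha$ are lower bounds of $W_1,W_2$, so a greatest lower bound would lie above all of them, hence in the middle. (4) All the sets in Theorem 1 compute $A$, so they are LK-above $A$. A least upper bound of $X_\alpha,X_\beta$, or a greatest lower bound of $W_1,W_2$, taken among the degrees above $A$, would again lie in the middle. (5) Take $A=\emptyset$ and computable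 $\alpha\ne\beta$. The sets $X_\alpha,X_\beta,W_1,W_2$ are then all $\Delta^0_2$, and the same argument applies inside the $\Delta^0_2$ sets. $\square$

It remains to prove Theorem 1. A listener interested only in Corollary 2 may take $A=\emptyset$, and think of only two sets $X,Y$ at the bottom.

## Prefix-free machines, requests and weight

Our oracles are functions $f\in\omega^\omega$; a set is identified with its characteristic function. Let $U$ be a universal oracle prefix-free machine. Thus the domain of $U^f$ is prefix-free for every $f$, $K^f(\sigma)$ is the length of a shortest $\tau$ with $U^f(\tau)=\sigma$, and for every oracle machine $M$ whose domain is prefix-free for every oracle there is a constant $a$ with $K^f\le K^f_M+a$ for all $f$. Since a function and its graph compute each other, $K^f=K^{\mathrm{graph}(f)}+O(1)$ for each $f$, so we may build functions instead of sets. Similarly, if $X\le_T Y$ then $Y$ can run the machine $U^X$, so $X\le_{LK}Y$.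

A *request* is a pair $(\sigma,n)$ of a string and a natural number, read as "give $\sigma$ a description of length $n$". For a set $B$ of requests put
$$\mathrm{wt}(B)=\sum_{(\sigma,n)\in B}2^{-n}.$$
For example, $\mathrm{wt}(\{(00,2),(00,3),(1,1)\})=\tfrac14+\tfrac18+\tfrac12=\tfrac78$. Two textbook facts connect requests and machines. Kraft's inequality says $\sum_{\tau\in P}2^{-|\tau|}\le1$ for prefix-free $P$. In particular, a prefix-free set has at most $2^n$ members of length at most $n$, since each contributes at least $2^{-n}$.

The other is the **Kraft–Chaitin theorem**. If $R$ is a c.e. operator and $\mathrm{wt}(R^f)\le1$ for all $f$, then there is $a$ with $K^f(\sigma)\le n+a$ for all $f$ and all $(\sigma,n)\in R^f$. For a single oracle $f$, any $f$-c.e. set of requests of weight at most $1$ will do, with $a$ depending on the set.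

**Relativizing to $A$.** Fix $A$. For $f\in\omega^\omega$ let $U_f=U^{A\oplus f}$ and $K_f=K^{A\oplus f}$. Subscripts mean that $A$ is present as well; superscripts mean the bare oracle. For a finite sequence $x\in\omega^{<\omega}$ let $U_x(\tau)=\sigma$ mean that $|\tau|\le|x|$ and that $U^{A\oplus f}(\tau)=\sigma$ is computed in at most $|x|$ steps, querying the second component only at arguments $<|x|$, where the answers are taken from $x$. A computation takes at least one step. This notion is monotone in $x$. The domain of $U_x$ is finite and prefix-free, and $U_f(\tau)=\sigma$ iff $U_{f\upharpoonright n}(\tau)=\sigma$ for some $n$.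

**Definition (descriptions).** For $x$ finite or infinite, $D^x=\{(\sigma,|\tau|):U_x(\tau)=\sigma\}$.

If, say, $U_x$ were defined exactly on $00,01,1$, with outputs $\sigma,\sigma,\rho$ where $\sigma\neq\rho$, then $D^x=\{(\sigma,2),(\rho,1)\}$ and $\mathrm{wt}(D^x)=\frac34$. In general $\mathrm{wt}(D^x)\le1$ by Kraft's inequality. For finite $x$ the set $D^x$ is finite, and it is empty if $x$ is empty. Moreover $x\subseteq x'$ implies $D^x\subseteq D^{x'}$, and for $X\in\omega^\omega$ we have $D^X=\bigcup_nD^{X\upharpoonright n}$ and $K_X(\sigma)=\min\{n:(\sigma,n)\in D^X\}$.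

**Remark 4.** $K_W\le K_X+O(1)$ holds if and only if $D^X$ is contained in an $(A\oplus W)$-c.e. set $B$ of finite weight. If $\mathrm{wt}(B)\le2^r$, the requests $(\sigma,n+r)$ for $(\sigma,n)\in B$ have weight at most $1$, and Kraft–Chaitin gives $K_W\le K_X+O(1)$. Conversely, if $K_W\le K_X+c$, let $B=\{(\sigma,n):K_W(\sigma)\le n+c\}$. It is c.e. in $A\oplus W$, it contains $D^X$, and each $\sigma$ contributes at most $\sum_{n\ge K_W(\sigma)-c}2^{-n}\le2^{c+1-K_W(\sigma)}$, so $\mathrm{wt}(B)\le2^{c+1}$.

## Easy pairs, the Turing join, and bounds made by listing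

If $X\le_{LK}Y$, then $Y$ is the least upper bound of $X,Y$. This covers all $X$ with $K\le K^X+O(1)$, since such $X$ are LK-equivalent to $\emptyset$. So only incomparable pairs matter. Every pair has an upper bound, namely $X\oplus Y$, and the sensible first try is to show that the Turing join is least.

It is not. The source records as known that for any $Z\ge_T\emptyset'$ there are $X,Y\le_{LK}\emptyset'$ with $X\oplus Y\equiv_TZ$. Take $Z=\emptyset''$. Then $\emptyset'$ is an upper bound of $X,Y$, but the join is not below it. Indeed, let $\rho_n$ be the first $n$ bits of the halting probability $\Omega^{\emptyset'}$ of $U^{\emptyset'}$. By the textbook theorem on $\Omega$, relativized, $K^{\emptyset'}(\rho_n)\ge n-O(1)$. But $\emptyset''$ computes $\Omega^{\emptyset'}$, so $K^{\emptyset''}(\rho_n)\le 2\log n+O(1)$. Hence $\emptyset''\not\le_{LK}\emptyset'$. This rules out the join as a least upper bound, but it does not rule out other candidates.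

The reason that LK-upper bounds can be so different from the join is visible in Remark 4. Let $W$ be any sequence of requests whose range contains $D^X\cup D^Y$ and has finite weight. Requests are identified with natural numbers by a fixed computable bijection, so $W\in\omega^\omega$. The range of $W$ is a $W$-c.e. set, so $K_W\le K_X+O(1)$ and $K_W\le K_Y+O(1)$. The order of the list is free, repetitions are free, and superfluous requests are allowed as long as the total weight stays finite. Our $W_1,W_2$ will be two lists of this kind. At least two are needed: with a single bound $W$, the choice $Z=W$ is always in the middle.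

## Counting pairs: $2u$ bits are too many

The set $Z$ is arbitrary, so we cannot defeat the $Z$'s one at a time. Instead we look for an object which every $Z$ above $X$ and $Y$ must compress, while $W_1$ and $W_2$ do not both compress it.

Here is the natural plan. Before we decide how $X$ continues, we have candidates $x_0,x_1,\dots$ for its next initial segment, and $x_i$ is designed to give a certain string $f_i$ a description of some length $h$. Similarly $y_j$ is a candidate for $Y$ and gives $f'_j$ a description of length $h$. If we choose $x_i$ and $y_j$, then $Z$ describes both $f_i$ and $f_j'$ with $u=h+d$ bits, where $d$ is the constant of $X,Y\le_{LK}Z$. A single $f_i$ is of no use, since $W_1$ and $W_2$, being above $X$, must compress it too. So we look at the pair $(f_i,f'_j)$. Concatenating two programs gives $K^Z(f_i,f'_j)\le2u+O(1)$.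

To keep $W_e$ ignorant of the choice, we put into its list the descriptions $D^{x_i}$ and $D^{y_j}$ for many $i\in I$ and many $j\in J$, and choose $i,j$ only afterwards. This costs weight. If $h$ is about $l$, with $N=2^l$, then each candidate may cost about $1/N$, and with a budget $\theta<1$ we can afford about $s\approx\theta N/4$ candidates on each side, so at most $s^2\le 4^l$ pairs. We would like some pair $(i,j)\in I\times J$ not to be compressed by $W_e$. But $W_e$ has up to $2^{2u+O(1)}$ programs of the relevant length, and $2^{2u}\ge4^l\ge s^2$. So $W_e$ may well compress all pairs in $I\times J$. The count gives nothing, and a single comparison fails exactly at this factor: *a pair costs $2u$ bits, and there are about $2^{2l}$ pairs.*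

## A cheap set containing both strings

Instead of the pair, let $Z$ describe a set that contains both strings. Take programs of length at most $u$ for $f_i$ and $f'_j$ under $U^Z$. One of them halts later; call it $\tau$, with halting time $t$. From $u$ and $\tau$, the oracle $Z$ computes $t$, and then the set $V$ of all outputs produced by programs of length $\le u$ within $t$ steps. Both strings are in $V$. This costs $u+2\log u+O(1)$ bits instead of $2u$.

We make this precise. Let "code" denote a fixed computable injection of finite sequences and finite sets into strings, and let $\log=\log_2$. Consider the machine which, with oracle $Z$, on input $1^j0\rho\tau$, where $j=\lceil\log(u+1)\rceil$ and $\rho$ is the $j$-bit binary expansion of $u$, runs $U^Z(\tau)$. If this halts after exactly $t$ steps, the machine outputs $\mathrm{code}(V)$ with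
$$V=\{\sigma:\exists\tau'\ (|\tau'|\le u\text{ and }U^Z(\tau')=\sigma\text{ within }t\text{ steps})\}.$$
The header $1^j0\rho$ is self-delimiting and $\tau$ comes from a prefix-free set, so the domain is prefix-free for each $Z$. The input has length $|\tau|+2j+1$. By universality, there is a constant $b$ such that for all $Z,u,\tau$ with $U^Z(\tau)\downarrow$ this $V$ satisfies
$$K^Z(\mathrm{code}(V))\le|\tau|+2\lceil\log(u+1)\rceil+b,\qquad|V|\le2^u.\tag{1}$$
The bound on $|V|$ holds because at most $2^u$ programs of length $\le u$ halt.

The number of relevant programs of $W_e$ is now $m\approx 2^l\cdot\mathrm{poly}(l)$, which is far below the number $s^2\approx4^l$ of pairs. The price is that $V$ does not determine the pair: it may contain up to $2^u$ strings, and $2^u\ge 2s$ is possible. A single $W_e$, seeing $I$ and $J$, could compress the one set $\{f_i:i\in I\}\cup\{f_j':j\in J\}$, and it would be prepared for all choices. Here the two bounds are used. We give $W_1$ and $W_2$ different pairs of index sets $S_1=(I_1,J_1)$ and $S_2=(I_2,J_2)$, and choose $i\in I_1\cap I_2$, $j\in J_1\cap J_2$. The set $V$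 must be compressed by both. From the point of view of $W_2$, the set $I_1$ is nearly random apart from the element $i$, so a small set $V$ compressed by $W_2$ should meet $I_1$ only in $i$. Thus $V$ does determine the pair within $I_1\times J_1$, and the count $m<s^2$ applies again.

**Lemma 5.** Let $m,R,s,k\ge1$ be integers with $2m\le s^2$, $k>s$ and $k-1>4mRs$. Let $\mathcal V$ be a collection of objects $V$, each with two sets $r(V),r'(V)\subseteq\{0,\dots,k-1\}$ of size at most $R$. For $e=1,2$ and every pair $S=(I,J)$ of $s$-element subsets of $\{0,\dots,k-1\}$ let $L_e(S)\subseteq\mathcal V$ have at most $m$ elements. Then there are $S_1=(I_1,J_1)$, $S_2=(I_2,J_2)$, $i\in I_1\cap I_2$ and $j\in J_1\cap J_2$ such that no $V\in L_1(S_1)\cap L_2(S_2)$ has both $i\in r(V)$ and $j\in r'(V)$.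

Before the proof, three strategies for someone filling the lists $L_e(S)$ show what the hypotheses do. Putting into $L_e(S)$ one $V$ with $r(V)=I$, $r'(V)=J$ fails: choose $S_1\ne S_2$ with common elements in both coordinates, and no $V$ is in both lists. Putting one $V$ with $r(V)=r'(V)=\{0,\dots,k-1\}$ would succeed, but $R<k$ forbids it. Putting all $V$ with $r(V)=\{i\}$, $r'(V)=\{j\}$ for $(i,j)\in I\times J$ would succeed, but needs $s^2>m$ entries.

*Proof.* Suppose the lemma fails. Then for all $S_1,S_2$ and all $i\in I_1\cap I_2$, $j\in J_1\cap J_2$, some $V\in L_1(S_1)\cap L_2(S_2)$ has $i\in r(V)$ and $j\in r'(V)$. Choose $i,j<k$ uniformly and independently. Given $(i,j)$, choose independently $I_1,I_2$ uniformly among the $s$-sets containing $i$, and $J_1,J_2$ uniformly among the $s$-sets containing $j$.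

First we bound from below the probability that a common $V$ pins down $(i,j)$. Given $i,j,S_2$, the set $I_1\setminus\{i\}$ is a uniform $(s-1)$-subset of the $k-1$ numbers different from $i$. Each of these numbers belongs to it with probability $(s-1)/(k-1)$, so for a fixed $V\in L_2(S_2)$ it meets $r(V)$ with probability at most $R(s-1)/(k-1)$. The same bound holds for $r'(V)$ and $J_1\setminus\{j\}$. There are at most $m$ sets $V\in L_2(S_2)$. So with probability at least $1-2mRs/(k-1)>\frac12$, every $V\in L_2(S_2)$ satisfies $r(V)\cap I_1\subseteq\{i\}$ and $r'(V)\cap J_1\subseteq\{j\}$. By our assumption some $V\in L_1(S_1)\cap L_2(S_2)$ has $i\in r(V)$, $j\in r'(V)$. Hence with probability $>\frac12$,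
$$\exists V\in L_1(S_1):\quad r(V)\cap I_1=\{i\},\quad r'(V)\cap J_1=\{j\}.\tag{2}$$

Now we bound the same probability from above. The event (2) involves only $i,j,S_1$. Every triple $(i,j,S_1)$ with $i\in I_1$, $j\in J_1$ has the same probability, so given $S_1$ the pair $(i,j)$ is uniform on $I_1\times J_1$, which has $s^2$ elements. Each of the at most $m$ sets $V\in L_1(S_1)$ witnesses (2) for at most one pair. So (2) has probability at most $m/s^2\le\frac12$, a contradiction. $\square$

It remains to arrange the situation of the lemma. We need candidates $x_i$ that each cost only about $2/N$ and still describe $f_i$ in about $l=\log N$ bits. We also need the lists of sets compressed by $W_e$ to be final, although $W_e$ is still under construction.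

## Scales: cheap descriptions of initial segments

Let $\langle l,i\rangle$ be a computable pairing bijection. The number $\langle l,i\rangle$ has *scale* $l$. An *$l$-entry* of a sequence is an entry of scale $l$. An entry of scale $l$ in $X$ is meant as a signal that the initial segment up to and including it gets a description of length about $l$. This is done for the first $2^l$ such entries only, so that the total weight is bounded.

Precisely, for $X\in\omega^\omega$ issue the request $(\mathrm{code}(X\upharpoonright(n+1)),\,l+2\lceil\log(l+1)\rceil)$ for each $n$ such that $X(n)$ has scale $l\ge1$ and fewer than $2^l$ of the $n'<n$ have $X(n')$ of scale $l$. There are at most $2^l$ requests for each $l$, so the total weight is at most $\sum_{l\ge1}2^l2^{-l}(l+1)^{-2}<1$. By the uniform Kraft–Chaitin theorem there is a constant $a$ such that for all $X$ and all such $n$,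
$$K_X(\mathrm{code}(X\upharpoonright(n+1)))\le l+2\lceil\log(l+1)\rceil+a.\tag{3}$$

For a small example, use $\langle l,i\rangle=\frac12(l+i)(l+i+1)+i$, so $0,1,2,3,4$ have scales $0,1,0,2,1$. Let $X$ begin with $4,0,1,3,1$, with scales $1,0,1,2,1$. Positions $0$ and $2$ carry the two $1$-entries allowed, and yield requests of length $1+2\lceil\log2\rceil=3$. Position $3$ has scale $2$ and yields a request of length $2+2\lceil\log3\rceil=6$. Position $1$ has scale $0$ and yields none. Position $4$ is the third $1$-entry and yields none.

## Room to grow and the conditions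

**Definition (extensions, room).** For finite $T\subset\omega$, let $\mathrm{Ext}_T(x)$ be the set of finite $x'\supseteq x$ none of whose entries at positions $\ge|x|$ has scale in $T$. Let
$$g_T(x)=\sup\{\mathrm{wt}(D^{x'}):x'\in\mathrm{Ext}_T(x)\}-\mathrm{wt}(D^x)\in[0,1].$$

So $T$ is the set of scales that have become forbidden, and $g_T(x)$ is the weight that descriptions may still gain when $x$ is extended. With the pairing above, $(4,0,3,2)\in\mathrm{Ext}_{\{1\}}((4,0))$, since the new entries have scales $2$ and $0$, while $(4,0,1)\notin\mathrm{Ext}_{\{1\}}((4,0))$. To see $g_T$ at work, replace $U$ by a toy machine, ignoring time and length bounds: program $0$ halts once the oracle has shown an entry of scale $1$, program $100$ halts once it has shown an entry of scale $3$, and nothing else halts. For the empty sequence, $g_\emptyset=\frac12+\frac18=\frac58$ and $g_{\{1\}}=\frac18$. After one entry of scale $3$ the value of $g_{\{1\}}$ is $0$.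

If $x'\in\mathrm{Ext}_T(x)$ and $T'\supseteq T$, then $\mathrm{Ext}_{T'}(x')\subseteq\mathrm{Ext}_T(x)$. Since $\mathrm{wt}(D^{x'}\setminus D^x)+g_{T'}(x')$ is the supremum of $\mathrm{wt}(D^{x''})$ over $x''\in\mathrm{Ext}_{T'}(x')$ minus $\mathrm{wt}(D^x)$, we get
$$\mathrm{wt}(D^{x'}\setminus D^x)+g_{T'}(x')\le g_T(x).\tag{4}$$
What has been gained plus what may still be gained is at most the room there was. Moreover, for each $\gamma>0$ there is $x'\in\mathrm{Ext}_T(x)$ with $g_T(x')<\gamma$: take $\mathrm{wt}(D^{x'})$ close to the supremum. By (4), further members of $\mathrm{Ext}_T(x')$ keep this property, so $x'$ may be arbitrarily long.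

**Definition (condition).** A *condition* over a finite index set $\Lambda$ is $p=((x_\kappa)_{\kappa\in\Lambda},T,\varphi_1,\varphi_2,q_1,q_2)$ with $x_\kappa,\varphi_e\in\omega^{<\omega}$, $T\subset\omega$ finite, $q_e\in\mathbb Q$, and for $e=1,2$
$$\bigcup_\kappa D^{x_\kappa}\subseteq\mathrm{ran}\,\varphi_e,\qquad\mathrm{wt}(\mathrm{ran}\,\varphi_e)+\sum_\kappa g_T(x_\kappa)<q_e.\tag{5}$$
Over the same $\Lambda$, $p'\le p$ means $x'_\kappa\in\mathrm{Ext}_T(x_\kappa)$ for all $\kappa$, $T'\supseteq T$, $\varphi'_e\supseteq\varphi_e$ and $q'_e\le q_e$.

Here $x_\kappa$ is an initial segment of a set at the bottom, $\varphi_e$ is an initial segment of the list $W_e$, and $q_e$ is a bound that the weight of $W_e$ will respect for ever. The second part of (5) says that there is enough weight left to list everything the $x_\kappa$ may still produce. For example, let $\Lambda$ have two elements, both $x_\kappa$ empty, $T=\emptyset$, each $\varphi_e$ a single request $(\sigma,1)$, and $q_e=3$. This is a condition, since $D^{x_\kappa}=\emptyset$ and $\frac12+1+1<3$.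

**Extendibility.** If $x'_\kappa\in\mathrm{Ext}_T(x_\kappa)$ for all $\kappa$, let $\varphi'_e$ be $\varphi_e$ followed by a list of $\bigcup_\kappa D^{x'_\kappa}$, and then by repetitions of old elements if desired. Because $D^{x_\kappa}\subseteq\mathrm{ran}\,\varphi_e$, the new weight is at most $\sum_\kappa\mathrm{wt}(D^{x'_\kappa}\setminus D^{x_\kappa})$. By (4), $\mathrm{wt}(\mathrm{ran}\,\varphi_e)+\sum_\kappa g_T(x_\kappa)$ does not increase when $x_\kappa,\varphi_e$ are replaced by $x'_\kappa,\varphi'_e$. So we obtain a condition $\le p$ with the same $T,q_1,q_2$.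

**Definition (deciding).** For $\mu\ne\nu$ in $\Lambda$ and $c,d\in\omega$, a condition $p$ *decides* $(\mu,\nu,c,d)$ if there are no $X,Y,W_1,W_2\in\omega^\omega$ and $Z$ such that $x_\mu\subset X$, $x_\nu\subset Y$, $\varphi_e\subset W_e$, $\mathrm{wt}(\mathrm{ran}(W_e\upharpoonright r))<q_e$ for all $r$ ($e=1,2$), and for all $\sigma$
$$K_{W_e}(\sigma)\le K^Z(\sigma)+c\ \ (e=1,2),\qquad K^Z(\sigma)\le K_X(\sigma)+d,\qquad K^Z(\sigma)\le K_Y(\sigma)+d.\tag{6}$$

If $p$ decides $(\mu,\nu,c,d)$, so does every $p'\le p$, because the demands on $X,Y,W_1,W_2$ only get stronger. The condition of the last example does not decide $(\mu,\nu,c,d)$ when $c,d$ are large: let $X=Y$ be constantly $0$, let $W_1,W_2$ repeat their first entry for ever, and let $Z=A$. The weights stay at $\frac12$. The oracles $A\oplus X$, $A\oplus W_e$ and $Z$ are Turing equivalent, so (6) holds once $c,d$ are large enough. The next section shows that every condition can be strengthened to a deciding one.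

## Every condition extends to a deciding one

**Lemma 6.** For every condition $p$ over $\Lambda$, all $\mu\ne\nu$ in $\Lambda$ and all $c,d$, some $p'\le p$ over $\Lambda$ decides $(\mu,\nu,c,d)$.

*Proof.*

**Step 0: fixing the parameters.** The purpose is to choose the scale $l$ so large that the counting of Lemma 5 works. By (5), choose rationals $\theta>0$ and $w_1,w_2$ with
$$\mathrm{wt}(\mathrm{ran}\,\varphi_e)+\sum_\kappa g_T(x_\kappa)+\theta<w_e<w_e+\theta<q_e.\tag{7}$$
For $l\ge1$ put
$$N=2^l,\quad s=\lfloor\theta N/4\rfloor,\quad h=l+2\lceil\log(l+1)\rceil+a,\quad u=h+d,$$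
$$n_0=u+2\lceil\log(u+1)\rceil+b+c,\quad m=2^{n_0}.$$
Here $h$ is the description length given by (3), $u$ is the length that $Z$ needs, $n_0$ is the length that $W_e$ needs for the code of the set $V$ of (1), and $m$ bounds the number of halting programs of length $\le n_0$. Since $2^{2\lceil\log(t+1)\rceil}\le4(t+1)^2$, we have
$$m\le16\cdot2^{a+b+c+d}\,(l+1)^2(u+1)^2\,2^l=O(2^l\,l^4),$$
with constants depending on $a,b,c,d$ only, whereas $s^2$ grows like $\theta^24^l/16$. So we may fix $l$ such that $s\ge1$, $2m\le s^2$, $l\notin T$, and neither $x_\mu$ nor $x_\nu$ has an $l$-entry. Let $T^*=T\cup\{l\}$ and $R=2^u$. Choose $k>s$ with $k-1>4mRs$, and a rational $\gamma>0$ with $\gamma\le\theta/((|\Lambda|+1)(m+2))$.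

**Step 1: candidates that cost at most $2/N$ each.** We want a sequence $\hat x$ to which we can append any $\langle l,i\rangle$ and then extend, and gain little weight. An arbitrary $\hat x$ will not do, since some $l$-entry could release a large amount of weight. But the total is bounded by $1$, and there are $N$ opportunities to place an $l$-entry that (3) still rewards. One of them must be cheap.

*Claim. There is $\hat x\in\mathrm{Ext}_T(x_\mu)$ with fewer than $N$ $l$-entries such that for all $i$ and all $x'\in\mathrm{Ext}_{T^*}(\hat x^\frown\langle l,i\rangle)$ we have $\mathrm{wt}(D^{x'}\setminus D^{\hat x})<2/N$.*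

For $0\le n\le N$ let $H_n=\sup\{\mathrm{wt}(D^{x'}):x'\in\mathrm{Ext}_T(x_\mu)\text{ with at most }n\ l\text{-entries}\}$. Since $0\le H_0\le\dots\le H_N\le1$, there is $n<N$ with $H_{n+1}-H_n\le1/N$. Take $\hat x\in\mathrm{Ext}_T(x_\mu)$ with at most $n$ $l$-entries and $\mathrm{wt}(D^{\hat x})>H_n-1/N$. Let $x'\in\mathrm{Ext}_{T^*}(\hat x^\frown\langle l,i\rangle)$. Since $l\notin T$, the entry $\langle l,i\rangle$ is allowed and $x'\in\mathrm{Ext}_T(x_\mu)$. After $\langle l,i\rangle$ no further $l$-entry occurs, because $l\in T^*$, so $x'$ has at most $n+1$ $l$-entries. Hence $\mathrm{wt}(D^{x'})\le H_{n+1}\le H_n+1/N<\mathrm{wt}(D^{\hat x})+2/N$, as claimed. This is why scale $l$ must be forbidden afterwards: a second new $l$-entry could lead to $H_{n+2}$, which we do not control.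

Choose $\hat y\in\mathrm{Ext}_T(x_\nu)$ with the same property for $x_\nu$. For $i,j<k$ choose $x_i\in\mathrm{Ext}_{T^*}(\hat x^\frown\langle l,i\rangle)$ and $y_j\in\mathrm{Ext}_{T^*}(\hat y^\frown\langle l,j\rangle)$ with $g_{T^*}(x_i),g_{T^*}(y_j)<\gamma$. For $\kappa\in\Lambda\setminus\{\mu,\nu\}$ choose $z_\kappa\in\mathrm{Ext}_{T^*}(x_\kappa)$ with $g_{T^*}(z_\kappa)<\gamma$. Let $f_i=\mathrm{code}(\hat x^\frown\langle l,i\rangle)$ and $f'_j=\mathrm{code}(\hat y^\frown\langle l,j\rangle)$. The $f_i$ are distinct, and so are the $f'_j$. The entry $\langle l,i\rangle$ has scale $l\ge1$ and fewer than $N=2^l$ $l$-entries before it, so (3) gives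
$$X\supset x_i\ \Rightarrow\ K_X(f_i)\le h,\qquad Y\supset y_j\ \Rightarrow\ K_Y(f'_j)\le h.\tag{8}$$

**Step 2: freezing the sets that $W_e$ can compress.** For every $e$ and $S$ we want an extension of $\varphi_e$, prepared for all candidates in $S$, after which the list of relevant sets $V$ compressed by $W_e$ no longer changes. For $\psi\in\omega^{<\omega}$ let
$$L(\psi)=\{V:V\text{ a finite set of strings},\ |V|\le R,\ \exists\tau\,(|\tau|\le n_0,\ U_\psi(\tau)=\mathrm{code}(V))\}.$$
$L$ is monotone in $\psi$, and $|L(\psi)|\le2^{n_0}=m$ by prefix-freeness.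

Let $e\in\{1,2\}$ and $S=(I,J)$ with $I,J\subseteq\{0,\dots,k-1\}$, $|I|=|J|=s$. Let $\psi_0$ be $\varphi_e$ followed by a list of
$$\bigcup_{i\in I}D^{x_i}\cup\bigcup_{j\in J}D^{y_j}\cup\bigcup_{\kappa\ne\mu,\nu}D^{z_\kappa}.$$
By (5), $\mathrm{ran}\,\varphi_e$ already contains $D^{x_\kappa}$ for all $\kappa$. The new elements from all $D^{x_i}$, $i\in I$, lie in $D^{\hat x}\setminus D^{x_\mu}$, which is paid once, or in one of the $s$ sets $D^{x_i}\setminus D^{\hat x}$, each of weight $<2/N$; similarly for the $y_j$. By (4), and since $4s/N\le\theta$,
$$\begin{aligned}\mathrm{wt}(\mathrm{ran}\,\psi_0)\le{}&\mathrm{wt}(\mathrm{ran}\,\varphi_e)+\mathrm{wt}(D^{\hat x}\setminus D^{x_\mu})+\mathrm{wt}(D^{\hat y}\setminus D^{x_\nu})\\&+\sum_{\kappa\ne\mu,\nu}\mathrm{wt}(D^{z_\kappa}\setminus D^{x_\kappa})+\tfrac{4s}N\\\le{}&\mathrm{wt}(\mathrm{ran}\,\varphi_e)+\sum_\kappa g_T(x_\kappa)+\theta<w_e.\end{aligned}$$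

Put $b_v=w_e+(|\Lambda|+1)\gamma v$ for $0\le v\le m+1$. By the choice of $\gamma$, $b_{m+1}<w_e+\theta<q_e$. We have $\mathrm{wt}(\mathrm{ran}\,\psi_0)<b_0$ and $|L(\psi_0)|\ge0$. Given $\psi_v$ with $\mathrm{wt}(\mathrm{ran}\,\psi_v)<b_v$ and $|L(\psi_v)|\ge v$: if some $\psi'\supseteq\psi_v$ has $\mathrm{wt}(\mathrm{ran}\,\psi')<b_{v+1}$ and $L(\psi')\supsetneq L(\psi_v)$, let $\psi_{v+1}$ be such a $\psi'$; otherwise stop. Since $|L|\le m$, we stop at some $v\le m$. Put $\hat\varphi^S_e=\psi_v$, $\hat q^S_e=b_{v+1}<q_e$ and $L_e(S)=L(\hat\varphi^S_e)$. From $\mathrm{wt}(\mathrm{ran}\,\psi_v)<b_v=b_{v+1}-(|\Lambda|+1)\gamma$ we get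
$$\mathrm{wt}(\mathrm{ran}\,\hat\varphi^S_e)+|\Lambda|\gamma<\hat q^S_e,\tag{9}$$
and since we stopped, monotonicity of $L$ gives
$$\psi'\supseteq\hat\varphi^S_e,\ \mathrm{wt}(\mathrm{ran}\,\psi')<\hat q^S_e\ \Longrightarrow\ L(\psi')=L_e(S).\tag{10}$$
So lowering the weight bound from $q_e$ to $\hat q^S_e$ freezes the list, and (9) leaves enough room for what remains to be listed.

**Step 3: choosing the pair $(i,j)$.** We want $i,j$ for which no set in both frozen lists contains both strings. Apply Lemma 5 with $\mathcal V$ the collection of all finite sets $V$ of strings with $|V|\le R$, with $r(V)=\{i<k:f_i\in V\}$ and $r'(V)=\{j<k:f'_j\in V\}$. These have size at most $R$, because the $f_i$ are distinct and the $f'_j$ are distinct. The lists $L_e(S)$ have at most $m$ elements, and the numerical hypotheses hold by Step 0. So there are $S_1=(I_1,J_1)$, $S_2=(I_2,J_2)$, $i\in I_1\cap I_2$, $j\in J_1\cap J_2$ such that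
$$\text{no }V\in L_1(S_1)\cap L_2(S_2)\text{ contains both }f_i\text{ and }f'_j.\tag{11}$$

**Step 4: the new condition.** We assemble $p'$ and check that it is a condition below $p$. Let $p'$ have $x_i$ at $\mu$, $y_j$ at $\nu$, $z_\kappa$ at the other $\kappa$, together with $T^*,\hat\varphi_1^{S_1},\hat\varphi_2^{S_2},\hat q_1^{S_1},\hat q_2^{S_2}$. Since $i\in I_1\cap I_2$ and $j\in J_1\cap J_2$, both lists contain $D^{x_i}$, $D^{y_j}$ and all $D^{z_\kappa}$. The values of $g_{T^*}$ at $x_i,y_j,z_\kappa$ are all less than $\gamma$, so their sum is less than $|\Lambda|\gamma$, and (9) gives the weight inequality of (5). Finally $p'\le p$: since $l\notin T$, the new entries of $x_i$, $y_j$, $z_\kappa$ have scales outside $T$, and $T^*\supseteq T$, $\hat\varphi^{S_e}_e\supseteq\varphi_e$, $\hat q^{S_e}_e<q_e$.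

**Step 5: $p'$ decides $(\mu,\nu,c,d)$.** Here the counting meets an arbitrary $Z$. Suppose $X\supset x_i$, $Y\supset y_j$, $W_e\supset\hat\varphi_e^{S_e}$, $\mathrm{wt}(\mathrm{ran}(W_e\upharpoonright r))<\hat q_e^{S_e}$ for all $r$, and $Z$ satisfies (6). By (8) and (6), $K^Z(f_i)\le h+d=u$ and $K^Z(f'_j)\le u$. Take $U^Z$-programs of length $\le u$ for $f_i$ and $f'_j$, and let $\tau$ be the one that halts later (either one, in case of a tie). The set $V$ of (1) for $u,\tau$ contains $f_i$ and $f'_j$, has $|V|\le2^u=R$, and
$$K^Z(\mathrm{code}(V))\le u+2\lceil\log(u+1)\rceil+b=n_0-c.$$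
So $K_{W_e}(\mathrm{code}(V))\le n_0$ by (6), for $e=1,2$. This means $V\in L(W_e\upharpoonright r)$ for all large $r$. Taking $r$ also so large that $W_e\upharpoonright r\supseteq\hat\varphi_e^{S_e}$, (10) gives $L(W_e\upharpoonright r)=L_e(S_e)$. Hence $V\in L_1(S_1)\cap L_2(S_2)$ contains both $f_i$ and $f'_j$, contradicting (11). $\square$

## What $A'$ can carry out

Theorem 1 also bounds the complexity of the sets, so we check that $p'$ in Lemma 6 can be found from $p,\mu,\nu,c,d$ computably in $A'$. The constants $a,b$ are fixed numbers.

The finite sets $D^x$ are $A$-computable from $x$. The suprema of $\mathrm{wt}(D^{x'})$ used above, in $g_T$ and in Step 1, run over decidable (or c.e.) sets of finite sequences, so they are left-c.e. reals relative to $A$, uniformly. For a rational $\rho$, the question whether such a supremum exceeds $\rho$ is $\Sigma^0_1(A)$, so these reals are uniformly $A'$-computable, and strict inequalities between sums and differences of them are $A'$-semidecidable. Therefore $A'$ can search for whatever is characterized by such inequalities, provided we know that it exists. Step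 by step:

* $A'$ finds $\theta,w_1,w_2$ by searching for (7). Then $l,k,\gamma$ are found by computation.
* $A'$ searches for $\hat x\in\mathrm{Ext}_T(x_\mu)$ with fewer than $N$ $l$-entries and
$$\sup\{\mathrm{wt}(D^{x'}):i\in\omega,\ x'\in\mathrm{Ext}_{T^*}(\hat x^\frown\langle l,i\rangle)\}<\mathrm{wt}(D^{\hat x})+2/N.$$
This strict inequality is what the proof in Step 1 yields, since the supremum is at most $H_{n+1}\le H_n+1/N<\mathrm{wt}(D^{\hat x})+2/N$. The same is done for $\hat y$.
* $A'$ searches for $x_i,y_j,z_\kappa$ with $g_{T^*}<\gamma$.
* In the construction of $\hat\varphi_e^S$, each question "is there $\psi'\supseteq\psi_v$ with $\mathrm{wt}(\mathrm{ran}\,\psi')<b_{v+1}$ and $L(\psi')\supsetneq L(\psi_v)$?" is $\Sigma^0_1(A)$, because $b_{v+1}$ is rational and $L(\psi)$ is $A$-computable from $\psi$. So $A'$ answers it.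
* The choice of $S_1,S_2,i,j$ is a finite check on the lists already computed.

## A binary tree of conditions: proof of Theorem 1

We build conditions $p_n$ over $\Lambda=2^n$, the binary strings of length $n$. The sequence at index $\sigma$ will be an initial segment of all $\tilde X_\alpha$ with $\alpha\supset\sigma$.

**Start.** Let $p_0$, over the one-element set $2^0$, have the empty sequence at the empty string, $T=\emptyset$, each $\varphi_e$ a one-term sequence whose term has weight $\frac12$, and $q_e=2$. This is a condition, since the empty sequence has no descriptions, $g\le1$ and $\frac12+1<2$.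

**Stage $n$, sub-step 1: deciding.** The purpose is to rule out every $Z$ with constants at most $n$, for all pairs of branches that have separated. Starting from $p_n$, apply Lemma 6 successively for all $\mu\ne\nu$ in $2^n$ and all $c,d\le n$. Let $p=((x_\sigma)_{\sigma\in2^n},T,\varphi_1,\varphi_2,q_1,q_2)$ be the result. Decisions are inherited by stronger conditions, so $p$ decides all these $(\mu,\nu,c,d)$.

**Stage $n$, sub-step 2: growing and saving room.** Next we make everything long, and we make the $g$-values small, because in sub-step 3 each of them will be counted twice. Let $\eta>0$ be rational with $\mathrm{wt}(\mathrm{ran}\,\varphi_e)+\sum_\sigma g_T(x_\sigma)<q_e-\eta$ for $e=1,2$. Choose $x'_\sigma\in\mathrm{Ext}_T(x_\sigma)$ of length $\ge n$ with $\sum_\sigma g_T(x'_\sigma)<\eta$, and extend $\varphi_e$ to $\varphi'_e$ of length $\ge n$ listing also all $D^{x'_\sigma}$, as in the extendibility paragraph. Then $\mathrm{wt}(\mathrm{ran}\,\varphi'_e)+\sum_\sigma g_T(x'_\sigma)<q_e-\eta$.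

**Stage $n$, sub-step 3: splitting.** Now each branch is split in two. Choose $v_0\ne v_1$ with scales not in $T$, put $x_{\sigma0}=x'_\sigma{}^\frown v_0$ and $x_{\sigma1}=x'_\sigma{}^\frown v_1$, and append to $\varphi'_e$ a list of all $D^{x_{\sigma0}}\cup D^{x_{\sigma1}}$ to get $\varphi''_e$. The new elements of weight come from the sets $D^{x_{\sigma0}}\setminus D^{x'_\sigma}$ and $D^{x_{\sigma1}}\setminus D^{x'_\sigma}$. Applying (4) to each of the two extensions of $x'_\sigma$,
$$\mathrm{wt}(\mathrm{ran}\,\varphi''_e)+\sum_\sigma\big(g_T(x_{\sigma0})+g_T(x_{\sigma1})\big)\le\mathrm{wt}(\mathrm{ran}\,\varphi'_e)+2\sum_\sigma g_T(x'_\sigma)<(q_e-\eta)+\eta=q_e.$$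
So this is a condition $p_{n+1}$ over $2^{n+1}$, with the same $T,q_1,q_2$ as $p$.

**The sets.** We read off the sets and their complexity. By the previous section, and since $\eta$ and the $x'_\sigma$ can be found by the same kind of search, the sequence $(p_n)$ is computable in $A'$. Let $\tilde X_\alpha$ be the union over $n$ of the sequences at index $\alpha\upharpoonright n$ in $p_n$, and $\tilde W_e$ the union of the $\varphi_e$'s. These are elements of $\omega^\omega$, because the lengths grow. Let $X_\alpha$ and $W_e$ be the graphs of $A\oplus\tilde X_\alpha$ and $A\oplus\tilde W_e$. Then $A\le_TX_\alpha\le_TA'\oplus\alpha$ uniformly in $\alpha$, $A\le_TW_e$, and $W_1\oplus W_2\le_TA'$. Moreover $K^{X_\alpha}=K_{\tilde X_\alpha}+O(1)$ and $K^{W_e}=K_{\tilde W_e}+O(1)$.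

**Verification 1: $X_\alpha\le_{LK}W_e$.** This is the listing argument of Remark 4. Since the first part of (5) holds for every $p_n$, we have $D^{\tilde X_\alpha}\subseteq\mathrm{ran}\,\tilde W_e$. The bounds $q_e$ start at $2$ and never increase, so $\mathrm{wt}(\mathrm{ran}\,\tilde W_e)\le2$. Hence $\{(\sigma,n+1):(\sigma,n)\in\mathrm{ran}\,\tilde W_e\}$ is a $W_e$-c.e. set of requests of weight at most $1$, and Kraft–Chaitin gives $K^{W_e}(\sigma)\le K^{X_\alpha}(\sigma)+O(1)$.

**Verification 2: nothing in between.** We show that a $Z$ in the middle contradicts one of the decisions. Let $\alpha\ne\beta$ and suppose $X_\alpha,X_\beta\le_{LK}Z\le_{LK}W_1,W_2$. Then for some $c,d$, absorbing the constants for passing from sets to functions, (6) holds with $X=\tilde X_\alpha$, $Y=\tilde X_\beta$ and with $\tilde W_1,\tilde W_2$ in place of $W_1,W_2$. Take $n\ge c,d$ with $\alpha\upharpoonright n\ne\beta\upharpoonright n$, and let $p$ be the condition after sub-step 1 of stage $n$. It decides $(\alpha\upharpoonright n,\beta\upharpoonright n,c,d)$. But $x_{\alpha\upharpoonright n}\subset\tilde X_\alpha$, $x_{\beta\upharpoonright n}\subset\tilde X_\beta$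 and $\varphi_e\subset\tilde W_e$ for the components of $p$. Also $\mathrm{wt}(\mathrm{ran}(\tilde W_e\upharpoonright r))<q_e$ for all $r$: the sequence $\tilde W_e\upharpoonright r$ is contained in the list $\varphi'_e$ of some later condition, whose bound $q'_e$ satisfies $\mathrm{wt}(\mathrm{ran}\,\varphi'_e)<q'_e\le q_e$. So $\tilde X_\alpha,\tilde X_\beta,\tilde W_1,\tilde W_2,Z$ are exactly what the decision of $p$ excludes. This contradiction proves Theorem 1. $\blacksquare$
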